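# Convolution operators of weak type $(p,p)$ that are not of strong type, for $2<p<\infty$

## 1. A product of perturbed identities on separated scales

Let $G$ be a locally compact group with left Haar measure $|\cdot|$. For $x\in G$ let $\lambda(x)\varphi(y)=\varphi(x^{-1}y)$ be left translation. It is isometric on every $L^s(G)$ and it commutes with all right translations $\varphi(\cdot)\mapsto\varphi(\cdot\,x)$. For a finitely supported $\rho:G\to\mathbb C$ put
$$\lambda(\rho)=\sum_x\rho(x)\lambda(x),\qquad\text{so that}\qquad \lambda(\rho)\lambda(\rho')=\lambda(\rho*\rho').$$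

The object of this lecture is a product
$$R_N=(I+\varepsilon S_N)(I+\varepsilon S_{N-1})\cdots(I+\varepsilon S_1).$$
Here $\varepsilon\in(0,1)$ is a small fixed number, and each $S_k=\lambda(K_k)$ is a sum of $n_k$ translations with equal coefficients up to sign. The signs are chosen so that $S_k$ is very small on $L^2$, and $n_1,n_2,\dots,n_N$ grow extremely fast.

Here is what it is for. Fix $p\in(2,\infty)$ and let $q=p/(p-1)\in(1,2)$; this notation holds throughout. We shall find constants $1<\kappa<\nu$ depending only on $p$ such that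

* on indicator functions, $\|R_N1_E\|_q\le\kappa^N|E|^{1/q}$ for every set $E$ of finite measure;
* on all of $L^q$, $\|R_N\|_{q\to q}\ge\nu^N$.

By duality, the first fact says that the adjoint of $R_N$ has weak-type $(p,p)$ norm at most a constant times $\kappa^N$. The second says that its strong-type norm is at least $\nu^N$. Since $N$ is arbitrary, weak type does not control strong type.

## 2. Weak type, strong type, and the statements

**Definition (weak $L^p$ and Lorentz spaces).** For measurable $h$ on $G$ put $\|h\|_{p,\infty}=\sup_{t>0}t\,|\{|h|>t\}|^{1/p}$. Let $h^*(t)=\inf\{s>0:|\{|h|>s\}|\le t\}$ be the decreasing rearrangement, and for $r<\infty$ put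
$$\|h\|_{p,r}=\Big(\int_0^\infty (t^{1/p}h^*(t))^r\,\frac{dt}{t}\Big)^{1/r}.$$
The space $L^{p,r}(G)$ consists of the $h$ with $\|h\|_{p,r}<\infty$.

We recall that $\|h\|_{p,\infty}=\sup_{t>0}t^{1/p}h^*(t)$, that $L^{p,p}=L^p$ with equal norms, and that for $1<p<\infty$, $1\le r\le\infty$ the expression $\|\cdot\|_{p,r}$ is equivalent to a norm under which $L^{p,r}$ is a Banach space. Two examples:

* For an indicator, $(1_E)^*=1_{[0,|E|)}$, so $\|1_E\|_{p,r}=(p/r)^{1/r}|E|^{1/p}$. Indicators cannot tell the different $r$ apart, except by a constant.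
* On $\mathbb Z$, the function $h(x)=|x|^{-1/p}$ for $x\ne0$, $h(0)=0$, satisfies $\#\{|h|>t\}\le2t^{-p}$. So $h\in L^{p,\infty}$, but $\sum|h|^p=\infty$.

**Definition (convolution operators).** A convolution operator is a linear operator commuting with right translations. It is of *strong type* $(p,p)$ if it is bounded $L^p(G)\to L^p(G)$, and of *weak type* $(p,p)$ if it is bounded $L^p(G)\to L^{p,\infty}(G)$. The corresponding Banach spaces are $L^p_p(G)$ and $L^{p,\infty}_p(G)$. By Chebyshev's inequality $\|h\|_{p,\infty}\le\|h\|_p$, so $L^p_p(G)\subset L^{p,\infty}_p(G)$.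

Stein asked whether $L^p_p(G)=L^{p,\infty}_p(G)$ for every locally compact group. For $1<p<2$ the two spaces differ for every infinite locally compact $G$ (Zafran for many classical abelian groups, Cowling and Fournier in general). For $p=2$, Cowling showed that amenability of $G$ implies equality. For nonabelian free groups the spaces differ for every $p\ge2$. Recall that $G$ is amenable if $L^\infty(G)$ carries a left-invariant mean, and that abelian groups are amenable. Cowling's conjecture says that for every amenable $G$ and every $2<p<\infty$ equality holds. These notes prove that it is false for every $p\in(2,\infty)$, already for $G=\mathbb Z$.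

**Condition (A).** For every $m$, $G$ contains an (abstract) abelian subgroup with at least $m$ elements.

Every infinite abelian group, and every group with an element of infinite order, satisfies (A). No topology is imposed on the subgroup.

**Theorem 1.** Let $G$ be a locally compact group with (A) and let $2<p<\infty$. There are constants $c<\infty$ and $0<\gamma<1$, depending only on $p$, and for each $N$ a finitely supported real $\rho$ on $G$, such that $W_N=\lambda(\rho)$ satisfies
$$\|W_N\|_{L^p\to L^{p,\infty}}\le c\,\gamma^N\,\|W_N\|_{L^p\to L^p},\qquad W_N\ne0.$$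
Consequently $L^p_p(G)\ne L^{p,\infty}_p(G)$. In particular the conjecture fails for the amenable group $\mathbb Z$, for every $p>2$.

**Theorem 2.** For $G,p$ as in Theorem 1 there is a single convolution operator which is bounded $L^p(G)\to L^{p,r}(G)$ for every $r>p$ (in particular of weak type $(p,p)$), but is not bounded on $L^p(G)$. It can be taken to be a limit, in all the norms $L^p\to L^{p,r}$ ($p<r\le\infty$), of operators $\lambda(\rho)$ with $\rho$ finitely supported. The range $r>p$ is sharp, since $L^{p,p}=L^p$.

**Corollary 3.** If $G$ is amenable and satisfies (A), then for $1<p<\infty$: $L^p_p(G)=L^{p,\infty}_p(G)$ if and only if $p=2$. Condition (A) holds for all infinite abelian groups, all non-discrete locally compact groups, and all infinite discrete elementary amenable groups.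

## 3. Two cases by hand: finite groups and positive kernels

If $G$ is finite, all function spaces are the same finite-dimensional space, and $L_p^p(G)=L_p^{p,\infty}(G)$ trivially. So one needs infinitely many elements, and what we really want is a family of examples in which the ratio of the weak norm to the strong norm tends to $0$.

Next take $G=\mathbb Z$ and $\rho\ge0$ supported in $[-L,L]$. Test $\lambda(\rho)$ on $\varphi=1_{[-M,M]}$ with $M>L$. For $|y|\le M-L$ we have $(\rho*\varphi)(y)=\sum_x\rho(x)\varphi(y-x)=\|\rho\|_1$. Hence for every $t<\|\rho\|_1$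
$$t\,(2(M-L)+1)^{1/p}\le\|\lambda(\rho)\|_{L^p\to L^{p,\infty}}(2M+1)^{1/p}.$$
Let $M\to\infty$ and then $t\to\|\rho\|_1$. This gives $\|\rho\|_1\le\|\lambda(\rho)\|_{L^p\to L^{p,\infty}}\le\|\lambda(\rho)\|_{L^p\to L^p}\le\|\rho\|_1$. So for positive kernels on $\mathbb Z$ the two norms coincide, and a counterexample needs signs.

## 4. Duality: weak type at $p$ from indicators at $q$

This section reduces Theorem 1 to comparing the action of one operator on indicators with its action on all of $L^q$.

**Lemma 1.** Let $\rho$ be real and finitely supported, $R=\lambda(\rho)$, and $W=\sum_x\rho(x)\lambda(x^{-1})$. Then $\|W\|_{p\to p}=\|R\|_{q\to q}$. If moreover $\|R1_E\|_q\le B|E|^{1/q}$ for all measurable $E$ with $|E|<\infty$, then $\|W\|_{L^p\to L^{p,\infty}}\le4^{1/p}\sqrt2\,B$.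

*Proof.* By left invariance, $\int(\lambda(x^{-1})\varphi)\,\psi=\int\varphi\,(\lambda(x)\psi)$. So $\int (W\varphi)\psi=\int\varphi\,(R\psi)$ for $\varphi\in L^p$, $\psi\in L^q$. Taking suprema over the unit balls of $L^p$ and $L^q$ gives the equality of norms.

Now let $\varphi\in L^p$ and $t>0$. The set $\{|W\varphi|>t\}$ has finite measure because $W\varphi\in L^p$. Split the plane minus the origin into four sectors of opening $\pi/2$, and split the set accordingly into $E_1,\dots,E_4$. If $\omega_j$ is the unimodular number rotating the bisector of the $j$-th sector to the positive axis, then on $E_j$ we have $\operatorname{Re}(\omega_jW\varphi)\ge|W\varphi|/\sqrt2> t/\sqrt2$. Therefore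
$$\frac{t|E_j|}{\sqrt2}\le\Big|\int_{E_j}W\varphi\Big|=\Big|\int\varphi\,R1_{E_j}\Big|\le\|\varphi\|_p\,B\,|E_j|^{1/q}.$$
Since $1-1/q=1/p$, this gives $t|E_j|^{1/p}\le\sqrt2\,B\|\varphi\|_p$, that is, $|E_j|\le(\sqrt2B\|\varphi\|_p/t)^p$. Adding the four estimates, $t\,|\{|W\varphi|>t\}|^{1/p}\le4^{1/p}\sqrt2\,B\|\varphi\|_p$. $\square$

So we look for $R=\lambda(\rho)$ that is much larger on $L^q$ than on indicators. Which functions could exhibit the difference? Suppose $R$ obeys the bound of Lemma 1 with constant $B$, and let $f=\sum_{j=1}^Mc_j1_{E_j}$ with disjoint $E_j$ of finite measure. By Hölder,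
$$\|Rf\|_q\le B\sum_{j=1}^M|c_j||E_j|^{1/q}\le B\,M^{1/p}\|f\|_q .$$
A function with $M$ values sees a ratio of at most $M^{1/p}$. Hence a ratio of $(\nu/\kappa)^N$ requires a test function with at least $(\nu/\kappa)^{Np}$ different nonzero values. This suggests a product structure, with each factor adding a new scale of values.

## 5. Rudin–Shapiro operators

This section builds the operators $S_k$. We want many translations with equal weights, small on $L^2$, and of size about $1$ on $L^q$.

Let $H\subset G$ be an abelian subgroup, $x_1,\dots,x_d,z\in H$, and $n=2^d$. Suppose that the $n$ products $z\prod_ix_i^{\theta_i}$, $\theta\in\{0,1\}^d$, are distinct, and let $A$ be the set of these products. Put $P_0=Q_0=I$ and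
$$P_i=P_{i-1}+\lambda(x_i)Q_{i-1},\qquad Q_i=P_{i-1}-\lambda(x_i)Q_{i-1}.$$
By induction $P_i$ and $Q_i$ are both of the form $\sum_{\theta\in\{0,1\}^i}\pm\lambda(\prod_{j\le i}x_j^{\theta_j})$: the first summand supplies the terms with $\theta_i=0$ and the second those with $\theta_i=1$. Define
$$S=n^{-1/q}\lambda(z)P_d=\lambda(K).$$
Then $K$ is real, supported on $A$, with $|K|=n^{-1/q}$ on $A$. Hence $\sum|K|^q=1$ and $\|K\|_1=n^{1-1/q}=n^{1/p}$.

**Example.** On $\mathbb Z$ with $d=2$: $P_1=I+\lambda(x_1)$, $Q_1=I-\lambda(x_1)$, $P_2=I+\lambda(x_1)+\lambda(x_2)-\lambda(x_1+x_2)$, and $K=4^{-1/q}(\delta_z+\delta_{z+x_1}+\delta_{z+x_2}-\delta_{z+x_1+x_2})$. With four plus signs instead, Section 3 (applied with $q$ in place of $p$) would give $L^q$ norm equal to $4\cdot4^{-1/q}=4^{1/p}$, and in general $n^{1/p}\to\infty$. The signs prevent this.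

**Lemma 2.** On $L^s(G)$, and equally for convolution by $K$ on $\ell^s(H)$ with $H$ regarded as a discrete group,
$$\|S\|_{2\to2}\le\sqrt2\,n^{1/2-1/q},\tag{1}$$
$$\|S\|_{q\to q}\le2^{1/p}.\tag{2}$$

*Proof.* For $\varphi\in L^2$ the parallelogram law and the unitarity of $\lambda(x_i)$ give
$$\|P_i\varphi\|_2^2+\|Q_i\varphi\|_2^2=2\|P_{i-1}\varphi\|_2^2+2\|\lambda(x_i)Q_{i-1}\varphi\|_2^2=2\big(\|P_{i-1}\varphi\|_2^2+\|Q_{i-1}\varphi\|_2^2\big).$$
Starting from $2\|\varphi\|_2^2$ at $i=0$ we get $\|P_d\varphi\|_2^2\le2^{d+1}\|\varphi\|_2^2=2n\|\varphi\|_2^2$. Multiplying by $n^{-1/q}$ gives (1).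

For (2), note $\|S\|_{1\to1}\le\|K\|_1=n^{1-1/q}$. Apply the Riesz–Thorin theorem between $L^1$ and $L^2$ with $\frac1q=(1-t)+\frac t2$, that is, $t=2/p$:
$$\|S\|_{q\to q}\le n^{-1/q}\,n^{1-t}\,(2n)^{t/2}=2^{1/p}\,n^{-1/q+1-1/p}=2^{1/p}.$$
The argument used only that the translations are isometries of $L^1$ and $L^2$, so it holds on $\ell^s(H)$ too. $\square$

The next lemma places $A$ so that translates of a given finite set do not collide.

**Lemma 3.** Let $\Phi\subset H$ be finite and symmetric with $e\in\Phi$, and suppose $|H|>3^d|\Phi|$. Then $x_1,\dots,x_d,z\in H$ can be chosen so that any two differently labelled elements $a,a'$ among the $n+1$ elements $e$ and $z\prod x_i^{\theta_i}$, $\theta\in\{0,1\}^d$, satisfy $aa'^{-1}\notin\Phi$. In particular these elements are distinct.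

*Proof.* Let $E_i=\{\prod_{j\le i}x_j^{\epsilon_j}:\epsilon_j\in\{-1,0,1\}\}$, with $E_0=\{e\}$. It is symmetric and $|E_i|\le3^i$. Choose successively $x_i\in H\setminus\Phi E_{i-1}$, and then $z\in H\setminus\Phi E_d$. This is possible because the excluded sets have at most $3^d|\Phi|<|H|$ elements.

Take $\theta\ne\theta'$ and let $i$ be the largest index with $\theta_i\ne\theta_i'$. The quotient of the two corresponding elements is $x_i^{\pm1}y$ with $y\in E_{i-1}$. If it were in $\Phi$, then $x_i^{\pm1}\in\Phi E_{i-1}$. This set is symmetric, since $H$ is abelian and $\Phi$, $E_{i-1}$ are symmetric, so $x_i\in\Phi E_{i-1}$, a contradiction. A quotient of $z\prod x_i^{\theta_i}$ and $e$ is $(zy)^{\pm1}$ with $y\in E_d$, and if it were in $\Phi$, then $z\in\Phi E_d$, a contradiction. Distinctness follows from $e\in\Phi$. $\square$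

**Example.** On $\mathbb Z$ with $\Phi=\{-L,\dots,L\}$ one may take $x_i=3^{i-1}(L+1)$ and $z=3^d(L+1)$. Elements of $\Phi+E_{i-1}$ have absolute value at most $L+(L+1)\frac{3^{i-1}-1}2$, and $x_i$ minus this bound is $(L+1)\frac{3^{i-1}+1}{2}-L\ge1$. The same computation works for $z$.

## 6. One factor: coherent addition against spreading

What does a single factor $I+\varepsilon S$ do to a function? We compute in two situations, with $S=\lambda(K)$ as above and $e\notin A$.

*Spreading.* If $Sg$ essentially lives off the support of $g$, then (2) and $q/p=q-1$ give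
$$\|g+\varepsilon Sg\|_q^q\approx\|g\|_q^q+\varepsilon^q\|Sg\|_q^q\le(1+2^{q-1}\varepsilon^q)\|g\|_q^q .$$

*Coherent addition.* Take $\mu=\delta_e+\varepsilon K$, as a function on $H$, and apply the factor to it:
$$\mu*\mu=\delta_e+2\varepsilon K+\varepsilon^2K*K.$$
The two copies of $\varepsilon K$ add up. Here $\|\mu\|_q^q=1+\varepsilon^q$, while $\|\delta_e+2\varepsilon K\|_q^q=1+2^q\varepsilon^q$. By (2), $\|K*K\|_q\le2^{1/p}\|K\|_q\le2$.

So the contest is between $1+2^{q-1}\varepsilon^q$ and $(1+2^q\varepsilon^q)/(1+\varepsilon^q)\approx1+(2^q-1)\varepsilon^q$. Since $2^q-1-2^{q-1}=2^{q-1}-1>0$, coherent addition wins, and the error of order $\varepsilon^2$ is harmless because $q<2$. To make this precise put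
$$\nu(\varepsilon)=\frac{(1+2^q\varepsilon^q)^{1/q}-2\varepsilon^2}{(1+\varepsilon^q)^{1/q}}.$$
(We use $2\varepsilon^2$ as the error because in Section 9 the operator $S^2$ acts on a general function, with norm at most $2^{2/p}\le2$.) As $\varepsilon\to0$, the expansion $(1+s)^{1/q}=1+s/q+O(s^2)$ gives
$$\big[(1+2^q\varepsilon^q)^{1/q}-2\varepsilon^2\big]-(1+\varepsilon^q)^{1/q}(1+2^{q-1}\varepsilon^q)^{1/q}=\tfrac1q(2^{q-1}-1)\varepsilon^q-2\varepsilon^2+O(\varepsilon^{2q}),$$
which is positive for small $\varepsilon$ because $1<q<2$. **Fix** such an $\varepsilon\in(0,1)$, write $\nu=\nu(\varepsilon)$, and fix $\kappa>0$ with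
$$1+2^{q-1}\varepsilon^q<\kappa^q<\nu^q.\tag{3}$$
These numbers depend only on $p$. Put $\gamma=\kappa/\nu<1$.

One factor gives a ratio slightly above $1$, and we want $N$ such gains. The first thing to try is the power $(I+\varepsilon S)^N$ with one and the same $S$. Consider what happens on $\mathbb Z$ (so $e=0$), starting from the indicator $\delta_e$. After one step $g=\delta_e+\varepsilon K$ has support $Y=\{e\}\cup A$, and $Sg=K+\varepsilon K*K$ satisfies
$$\|1_YSg\|_q\ge\|K\|_q-\varepsilon\|K*K\|_q\ge1-2\varepsilon .$$
So $Sg$ does not leave the support of $g$. The spreading estimate breaks here, and coherent addition now helps the indicator as well. After three steps we have $\delta_e+3\varepsilon K+3\varepsilon^2K*K+\varepsilon^3K*K*K$, of norm at least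
$$(1+3^q\varepsilon^q)^{1/q}-7\varepsilon^2=1+\tfrac1q3^q\varepsilon^q+O(\varepsilon^2)+O(\varepsilon^{2q}),$$
because $3\cdot2^{1/p}\varepsilon^2+2^{2/p}\varepsilon^3\le7\varepsilon^2$. For small $\varepsilon$ this exceeds $(1+2^{q-1}\varepsilon^q)^{3/q}=1+\frac3q2^{q-1}\varepsilon^q+O(\varepsilon^{2q})$, since $3^{q-1}>2^{q-1}$. The one-step spreading bound therefore cannot be iterated with a fixed $S$.

The remedy is a new scale at each step. For $g=R_k1_E$ the size of the support and the $L^2$ norm relative to $|E|$ are bounded by constants that involve only $n_1,\dots,n_k$. If $n_{k+1}$ is chosen after these constants, then by (1) the function $S_{k+1}g$ is so small in $L^2$ that it can put almost no $L^q$ mass on the support of $g$, wherever $E$ is. On the other hand, the test function $\rho_N=\mu_N*\cdots*\mu_1$ with $\mu_k=\delta_e+\varepsilon K_k$ contains every scale already, and adds up coherently with each factor.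

## 7. Choice of sizes, then of positions

Fix $N$. Put
$$\mu_k=\delta_e+\varepsilon K_k,\qquad\rho_k=\mu_k*\cdots*\mu_1,\qquad R_k=\lambda(\rho_k)=(I+\varepsilon S_k)R_{k-1},\qquad\rho_0=\delta_e,\ R_0=I,$$
with $K_k$ as in Section 5 on one abelian subgroup $H$, and $n_k=2^{d_k}$.

**Step 1: sizes.** The purpose is to make the overlap term negligible at every stage. Choose $n_1,\dots,n_N$ inductively, powers of $2$, so large that
$$\eta_{k+1}:=\sqrt2\,n_{k+1}^{1/2-1/q}\Big(\prod_{j\le k}(1+n_j)\Big)^{1/q-1/2}\prod_{j\le k}(1+n_j^{1/p})$$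
satisfies
$$(\kappa^k+\varepsilon\eta_{k+1})^q\le\kappa^{kq}(\kappa^q-2^{q-1}\varepsilon^q)\qquad(0\le k<N).\tag{4}$$
This is possible. Given $n_1,\dots,n_k$, we have $\eta_{k+1}\to0$ as $n_{k+1}\to\infty$ because $1/2-1/q<0$. The left side then tends to $\kappa^{kq}$, which is strictly less than the right side because $\kappa^q-2^{q-1}\varepsilon^q>1$ by (3). The sizes depend only on $p$ and $N$, not on $G$ or $H$.

**Step 2: positions.** The purpose is to make the supports in the lower bound disjoint. Suppose $K_1,\dots,K_{k-1}$ are chosen. Let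
$$F_{k-1}=\operatorname{supp}\rho_{k-1}\cup\operatorname{supp}(\rho_{k-1}*\rho_{k-1}),\qquad\Phi=F_{k-1}F_{k-1}^{-1},$$
and choose $K_k$ by Lemma 3 for this $\Phi$. The set $\Phi$ is symmetric, and it contains $e$ because $F_{k-1}\ne\emptyset$. (For $k-1=0$ we have $\rho_0=\delta_e$; afterwards $\rho_{k-1}\ne0$ by (5) below, which for the index $k-1$ uses only earlier choices.) Since $|\operatorname{supp}\rho_{k-1}|\le\prod_{j<k}(1+n_j)$, we have $|F_{k-1}|\le2\prod_{j<k}(1+n_j)^2$ and $|\Phi|\le4\prod_{j<k}(1+n_j)^4$. By (A) we may fix in advance an abelian subgroup $H$ with $|H|>4\cdot3^{d_k}\prod_{j<k}(1+n_j)^4$ for all $k\le N$, and then Lemma 3 applies at every stage.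

The result is that *the sets $aF_{k-1}$, $a\in\{e\}\cup A_k$, are pairwise disjoint*. Indeed $as=a's'$ with $s,s'\in F_{k-1}$ gives $aa'^{-1}=s's^{-1}\in\Phi$, which forces $a=a'$.

## 8. On indicators the norm grows by at most $\kappa$ per factor

**Proposition 1.** For every measurable $E$ with $|E|<\infty$ and every $0\le k\le N$, $\ \|R_k1_E\|_q\le\kappa^k|E|^{1/q}$.

*Proof.* The proof is by induction on $k$; for $k=0$ there is equality. Assume the bound for some $k<N$, and put $g=R_k1_E$, $Y=\{g\ne0\}$, $S=S_{k+1}$, $n=n_{k+1}$.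

**Step 1: size of $g$ in terms of earlier scales only.** Since $g$ is a combination of the functions $1_{xE}$, $x\in\operatorname{supp}\rho_k$, we have $|Y|\le c_k|E|$ with $c_k=\prod_{j\le k}(1+n_j)$. Since $\|K_j\|_1=n_j^{1/p}$ and $\varepsilon<1$,
$$\|g\|_2\le\|\rho_k\|_1|E|^{1/2}\le\prod_{j\le k}(1+n_j^{1/p})\,|E|^{1/2}.$$

**Step 2: $Sg$ is small on $Y$.** By Hölder's inequality on $Y$ (recall $q<2$) and (1),
$$\|1_YSg\|_q\le|Y|^{1/q-1/2}\|S\|_{2\to2}\|g\|_2\le\eta_{k+1}|E|^{1/q}.$$
The powers of $|E|$ combine to $1/q-1/2+1/2=1/q$.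

**Step 3: add up.** Off $Y$ we have $g+\varepsilon Sg=\varepsilon Sg$. On $Y$ use the triangle inequality. By (2), $\|Sg\|_q^q\le2^{q/p}\|g\|_q^q=2^{q-1}\|g\|_q^q$. With the induction hypothesis and (4),
$$\|R_{k+1}1_E\|_q^q\le(\|g\|_q+\varepsilon\|1_YSg\|_q)^q+\varepsilon^q\|Sg\|_q^q\le\big[(\kappa^k+\varepsilon\eta_{k+1})^q+2^{q-1}\varepsilon^q\kappa^{kq}\big]|E|\le\kappa^{(k+1)q}|E|.\ \square$$

## 9. On $\rho_N$ the norm grows by at least $\nu$ per factor

**Proposition 2.** $\|R_N\|_{L^q(G)\to L^q(G)}\ge\nu^N$.

*Proof.*

**Step 1: the inequality on the discrete group $H$.** We compare $\rho_k$ with $u_k=\rho_k*\rho_k$ in $\ell^q(H)$, where $u_0=\rho_0=\delta_e$. The function $\rho_k=\mu_k*\rho_{k-1}$ is the sum of $\rho_{k-1}$ and the translates of $\rho_{k-1}$ by $a\in A_k$ with coefficients $\varepsilon K_k(a)$. Their supports lie in the sets $aF_{k-1}$, $a\in\{e\}\cup A_k$, which are disjoint, and $\sum_a|K_k(a)|^q=1$. Hence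
$$\|\rho_k\|_q^q=(1+\varepsilon^q)\|\rho_{k-1}\|_q^q.\tag{5}$$
Since $H$ is abelian, $u_k=\mu_k*\mu_k*u_{k-1}$, that is,
$$u_k=(\delta_e+2\varepsilon K_k)*u_{k-1}+\varepsilon^2K_k*K_k*u_{k-1}.$$
The support of $u_{k-1}$ is also contained in $F_{k-1}$, so by disjointness the first term has norm exactly $(1+2^q\varepsilon^q)^{1/q}\|u_{k-1}\|_q$. By (2) on $\ell^q(H)$, used twice, the second has norm at most $\varepsilon^22^{2/p}\|u_{k-1}\|_q\le2\varepsilon^2\|u_{k-1}\|_q$, since $p>2$. Therefore
$$\|u_k\|_q\ge\big[(1+2^q\varepsilon^q)^{1/q}-2\varepsilon^2\big]\|u_{k-1}\|_q.\tag{6}$$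
Dividing (6) by the $q$-th root of (5), the quotient $\|u_k\|_q/\|\rho_k\|_q$ is at least $\nu$ times the previous one. Starting from the value $1$ at $k=0$,
$$\|\rho_N*\rho_N\|_q\ge\nu^N\|\rho_N\|_q .$$

**Step 2: from $H$ to $G$.** We replace points by small disjoint open sets. Let $X=\operatorname{supp}\rho_N\cup\operatorname{supp}u_N$, a finite set. The set $X^{-1}X\setminus\{e\}$ is finite, so some neighborhood of $e$ misses it, and by continuity there is an open relatively compact neighborhood $U$ of $e$ with $UU^{-1}\cap X^{-1}X=\{e\}$. If $su=s'u'$ with $s,s'\in X$, $u,u'\in U$, then $s'^{-1}s=u'u^{-1}$, which forces $s=s'$. So the sets $sU$, $s\in X$, are disjoint, each of measure $|U|\in(0,\infty)$.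

Put $\varphi=\sum_s\rho_N(s)1_{sU}$. Since $\lambda(x)1_{sU}=1_{xsU}$,
$$R_N\varphi=\sum_{x,s}\rho_N(x)\rho_N(s)1_{xsU}=\sum_wu_N(w)1_{wU}.$$
Hence $\|R_N\varphi\|_q=|U|^{1/q}\|u_N\|_q\ge\nu^N|U|^{1/q}\|\rho_N\|_q=\nu^N\|\varphi\|_q$. Moreover $\varphi\ne0$, because $\|\rho_N\|_q^q=(1+\varepsilon^q)^N$ by (5). $\square$

Why does Proposition 1 not contradict this? In Step 2 of its proof, the constants bounding the support and the $L^2$ norm were fixed before $n_{k+1}$ was chosen. The function $\rho_N$ involves all of $n_1,\dots,n_N$ from the start, so no such constants are available for it.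

## 10. Proof of Theorem 1

**Step 1: the two norms.** Let $W_N=\sum_x\rho_N(x)\lambda(x^{-1})$. This is $\lambda(\rho)$ for the real, finitely supported function $\rho(x)=\rho_N(x^{-1})$. By Lemma 1 and Proposition 2, $\|W_N\|_{p\to p}=\|R_N\|_{q\to q}\ge\nu^N$, so $W_N\ne0$. By Lemma 1 and Proposition 1 with $k=N$, $B=\kappa^N$,
$$\|W_N\|_{L^p\to L^{p,\infty}}\le4^{1/p}\sqrt2\,\kappa^N=c\,\gamma^N\nu^N\le c\,\gamma^N\|W_N\|_{p\to p},\qquad c=4^{1/p}\sqrt2.$$

**Step 2: the spaces differ.** $L^p_p(G)$ and $L^{p,\infty}_p(G)$ are Banach spaces (for the second, use an equivalent norm on $L^{p,\infty}$, which is complete since $p>1$), and the inclusion $L^p_p(G)\subset L^{p,\infty}_p(G)$ is continuous. If they coincided, the inclusion would be a continuous bijection of Banach spaces. By the open mapping theorem there would be $C$ with $\|W\|_{p\to p}\le C\|W\|_{L^p\to L^{p,\infty}}$ for all $W$. For $W=W_N$ this gives $1\le Cc\gamma^N$ for all $N$, which is impossible. Since $\mathbb Z$ is abelian (hence amenable) and infinite, Cowling's conjecture fails for $\mathbb Z$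 and every $p>2$. $\blacksquare$

## 11. One operator bounded into every $L^{p,r}$, $r>p$

*Proof of Theorem 2.*

**Step 1: small norms into all $L^{p,r}$.** For $p<r<\infty$,
$$\|h\|_{p,r}^r=\int_0^\infty(t^{1/p}h^*)^{r-p}(h^*)^p\,dt\le\|h\|_{p,\infty}^{r-p}\|h\|_p^p .$$
Put $\widetilde W_N=W_N/\|W_N\|_{p\to p}$. Its norm on $L^p$ is $1$ and its norm $L^p\to L^{p,\infty}$ is at most $c\gamma^N$. Hence
$$\|\widetilde W_N\|_{L^p\to L^{p,r}}\le(c\gamma^N)^{1-p/r}\to0\quad(N\to\infty),\qquad p<r\le\infty.\tag{7}$$

**Step 2: a Fréchet space of operators.** We first recall that the $L^{p,r}$ increase with $r$. Since $h^*$ is decreasing,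
$$\|h\|_{p,r}^r\ge h^*(t)^r\int_0^ts^{r/p-1}ds=\tfrac pr\big(t^{1/p}h^*(t)\big)^r,$$
so $\|h\|_{p,\infty}\le(r/p)^{1/r}\|h\|_{p,r}$. For $r<s<\infty$, $\|h\|_{p,s}^s\le\|h\|_{p,\infty}^{s-r}\|h\|_{p,r}^r$. Thus $L^{p,r}\subset L^{p,s}$ continuously for $r\le s\le\infty$.

Let $\mathcal X$ be the space of convolution operators bounded $L^p\to L^{p,r}$ for all $r>p$. By the embeddings, its topology is given by the operator norms for a sequence $r_m\downarrow p$ together with $r=\infty$ (using equivalent norms on the $L^{p,r}$). It is complete. A Cauchy sequence in $\mathcal X$ converges in each operator norm $L^p\to L^{p,r}$, because $L^{p,r}$ is a Banach space. All these limits equal the limit in the norm $L^p\to L^{p,\infty}$, because $L^{p,r}\subset L^{p,\infty}$ continuously. The limit commutes with right translations, because these are bounded on $L^p$ and on $L^{p,\infty}$: they multiply the measure of sets by a fixed factor given by the modular function. So $\mathcal X$ is a Fréchet space.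

Let $\mathcal X_0$ be the closure in $\mathcal X$ of $\{\lambda(\rho):\rho\text{ finitely supported}\}$. These operators do lie in $\mathcal X$, being bounded on $L^p=L^{p,p}\subset L^{p,r}$. As a closed subspace, $\mathcal X_0$ is a Fréchet space.

**Step 3: closed graph.** Suppose $\mathcal X_0\subset L^p_p(G)$. If $T_m\to T$ in $\mathcal X_0$ and $T_m\to T'$ in $L^p_p(G)$, then both convergences hold in the norm $L^p\to L^{p,\infty}$, so $T=T'$. The inclusion thus has closed graph, and it is continuous: there are $C$ and a finite set $J\subset(p,\infty]$ with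
$$\|W\|_{p\to p}\le C\max_{r\in J}\|W\|_{L^p\to L^{p,r}}\qquad(W\in\mathcal X_0).$$
For $W=\widetilde W_N$ the left side is $1$ and the right side tends to $0$ by (7), a contradiction. Hence some $W\in\mathcal X_0$ is not bounded on $L^p$. By definition of $\mathcal X_0$ and metrizability, $W$ is a limit of a sequence of operators $\lambda(\rho)$, $\rho$ finitely supported, in all the norms $L^p\to L^{p,r}$, $p<r\le\infty$. The range $r>p$ is sharp because boundedness into $L^{p,p}=L^p$ is strong type. $\blacksquare$

## 12. Groups with large abelian subgroups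

*Proof of Corollary 3.*

**Step 1: the equivalence.** Let $G$ be amenable with (A). For $p>2$ the spaces differ by Theorem 1. For $p=2$ they coincide by Cowling's theorem. For $1<p<2$ they differ by the result of Cowling and Fournier, valid for every infinite $G$; condition (A) forces $G$ to be infinite.

**Step 2: groups satisfying (A).** For infinite abelian groups there is nothing to prove.

Let $G$ be non-discrete. If the identity component is non-trivial, it contains a non-trivial one-parameter subgroup (Montgomery–Zippin, *Topological Transformation Groups*). Its image is an infinite abelian subgroup: the kernel in $\mathbb R$ is a closed proper subgroup, hence trivial or of the form $a\mathbb Z$, and the quotient is infinite. If the identity component is trivial, $G$ has a compact open subgroup (van Dantzig), which is infinite because otherwise $G$ would be discrete. Every infinite compact group contains an infinite abelian subgroup (Zelmanov, *On periodic compact groups*, Israel J. Math. 77, 1992).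

Let $G$ be infinite, discrete and elementary amenable. This means that $G$ belongs to the smallest class containing finite and abelian groups and closed under subgroups, quotients, extensions and directed unions; solvable groups are examples. Either $G$ has an element of infinite order, and (A) holds, or $G$ is torsion and hence locally finite (Chou, Illinois J. Math. 24, 1980). Locally finite means that every finitely generated subgroup is finite, as in an infinite direct sum of copies of $\mathbb Z/2$. Infinite locally finite groups contain infinite abelian subgroups (P. Hall–Kulatilaka, 1964; Kargapolov, 1963). $\blacksquare$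

The cited structure theorems serve only Corollary 3. Theorem 1, for instance for $\mathbb Z$, $\mathbb T$, $\mathbb R$ and all infinite abelian groups, rests on nothing beyond Riesz–Thorin, the open mapping theorem and standard facts on $L^p$ and weak $L^p$. An infinite locally compact group failing (A) must be discrete by Step 2, must be torsion, and its abelian subgroups must have bounded order. For such groups nothing is claimed here.
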